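# Placing many points of a finite set on one Lipschitz graph

## 1. Lipschitz graphs, comparable points and width

Throughout, $n\ge 2$ and $\sigma$ is the uniform probability measure on the sphere $S^{n-1}$.

**Definition 1 (graph in orthonormal coordinates).** For $\psi:\mathbb R^{n-1}\to\mathbb R$ let $Lip(\psi)$ be its Lipschitz constant. In an orthonormal coordinate system $(x_1,\dots,x_n)$ of $\mathbb R^n$, the graph of $\psi$ is the set $x_n=\psi(x_1,\dots,x_{n-1})$.

Example. In the plane the points $(0,0),(1,2),(2,0)$ lie on a graph $y=\psi(x)$ with $Lip(\psi)=2$ and on none with a smaller constant. With the two axes exchanged they lie on no graph $x=\psi(y)$, because $(0,0)$ and $(2,0)$ have the same $y$.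

We use McShane's extension theorem: an $\Lambda_0$-Lipschitz function $\psi_0$ on a nonempty $T\subset\mathbb R^{n-1}$ extends to a $\Lambda_0$-Lipschitz function on $\mathbb R^{n-1}$. Indeed, put $\psi(z)=\inf_{y\in T}(\psi_0(y)+\Lambda_0|z-y|)$. For a fixed $y_0\in T$ every term is at least $\psi_0(y_0)-\Lambda_0|z-y_0|$, so the infimum is finite. An infimum of $\Lambda_0$-Lipschitz functions is $\Lambda_0$-Lipschitz, and $\psi=\psi_0$ on $T$.

For $e\in S^{n-1}$ write $x=(t,z)$ with $t=\langle x,e\rangle$ and $z=\pi_ex\in e^\perp\cong\mathbb R^{n-1}$. So $e$ is "vertical", and graphs are taken over $e^\perp$. Fix $\lambda\in(0,1]$.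

**Definition 2 (comparable points).** Distinct points $a,b$ are *$e$-comparable* if
$$|\pi_e(a-b)|\le\lambda\,|\langle a-b,e\rangle| .\tag{1}$$
Equivalently, $e$ or $-e$ makes an angle $\le\arctan\lambda$ with $a-b$; recall that $\arctan\lambda\le\lambda$. We write $\angle(\pm e,\omega)\le\theta$ for "$e$ or $-e$ makes an angle $\le\theta$ with $\omega$".

Example. Let $n=2$, $\lambda=1$, $e=(0,1)$. The points $(0,0),(1,2)$ are $e$-comparable, since $1\le2$. The points $(0,0),(2,1)$ are not, since $2>1$.

Comparability depends only on the direction of $a-b$, so it is invariant under translations and dilations.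

**Definition 3 (width, incomparable sets).** For finite $Q$, $w_e(Q)$ is the maximal cardinality of a subset of $Q$ that contains no two distinct $e$-comparable points. Two sets are *$e$-incomparable* if no point of one is $e$-comparable with a point of the other.

Example. Let $Q$ be the four vertices of the unit square and $\lambda=\frac12$, so $\arctan\lambda\approx26.6^\circ$. For $e=(0,1)$ the comparable pairs are the ends of the two vertical edges, so $w_e(Q)=2$. For $e=(1,1)/\sqrt2$ the only comparable pair is the diagonal parallel to $e$, so $w_e(Q)=3$.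

Three facts connect width with graphs.

* **(W1)** Let $S\subset Q$ have no two distinct $e$-comparable points. Then $|t(a)-t(b)|<\lambda^{-1}|z(a)-z(b)|$ for distinct $a,b\in S$. So $\pi_e$ is injective on $S$, and $S$ is the graph over $\pi_e(S)$ of a $\lambda^{-1}$-Lipschitz function. By McShane, $S$ lies on a graph $t=\psi(z)$ with $Lip(\psi)\le\lambda^{-1}$.
* **(W2)** For given distinct $a,b$ the set of $e$ with $|\pi_e(a-b)|>\lambda|\langle a-b,e\rangle|$ is open. So a subset of $Q$ without $e_0$-comparable pairs has no $e$-comparable pairs for $e$ near $e_0$. Hence $e\mapsto w_e(Q)$ is lower semicontinuous, and for nonempty $Q$ the function $\log w_e(Q)$ is bounded and Borel in $e$.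
* **(W3)** Decreasing $\lambda$ leaves fewer comparable pairs, so $w_e(Q)$ does not decrease.

## 2. How many of $q^n$ points lie on one Lipschitz graph

A graph over a hyperplane is an $(n-1)$-dimensional object. Among $q^n$ points, can one always find about $q^{n-1}$ of them on a single such graph, if we may choose the vertical direction, but the steepness must be bounded by a number that does not depend on the points?

In the plane the source gives a known answer: for any planar set $Q$ with $q^2$ points there is $\psi:\mathbb R\to\mathbb R$ with $Lip(\psi)\le1$ such that $\{(x,y)\in Q:y=\psi(x)\}$ or $\{(x,y)\in Q:x=\psi(y)\}$ has at least $q$ points. The general question comes from the slides "Behaviour of Lipschitz functions on negligible sets" (http://homepages.warwick.ac.uk/~masfay/talks/helsinki_07_08_slides.pdf).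

**Conjecture.** For every $n\ge2$ there are $C_n<\infty$ and $c_n>0$ such that for every positive integer $q$ and every $Q\subset\mathbb R^n$ with exactly $q^n$ points there are an orthonormal coordinate system and a function $\psi:\mathbb R^{n-1}\to\mathbb R$ with $Lip(\psi)\le C_n$ such that $\{(x_1,\dots,x_n)\in Q:x_n=\psi(x_1,\dots,x_{n-1})\}$ has at least $c_nq^{n-1}$ points.

The conjecture is true, with $c_n=1$. Everything follows from a statement about the average of $\log w_e$ over all directions.

**Theorem 1.** Let $\beta\ge0$ and $f(x)=\min\{(1-\tfrac3{4n})x,\ (1-\tfrac1n)x+\beta\}$. There is $\lambda=\lambda(n,\beta)>0$ such that every finite nonempty $Q\subset\mathbb R^n$ satisfies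
$$\int\log w_e(Q)\,d\sigma(e)\ \ge\ f(\log|Q|).\tag{2}$$

**Corollary 2 (the conjecture).** For every $n\ge2$ there is $C_n<\infty$ such that every $Q\subset\mathbb R^n$ with $q^n$ points has at least $q^{n-1}$ points on the graph, in suitable orthonormal coordinates, of a function $\psi:\mathbb R^{n-1}\to\mathbb R$ with $Lip(\psi)\le C_n$. No $c_n>1$ is possible.

*Proof from Theorem 1.* Take $\beta=0$. Then $f(x)=(1-\frac1n)x$ for $x\ge0$. Some $e$ has $\log w_e(Q)$ at least the average, so $w_e(Q)\ge|Q|^{(n-1)/n}=q^{n-1}$. By (W1) we may take $C_n=1/\lambda(n,0)$. For $q=1$ the set has one point, so $c_n\le1$. $\square$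

**Theorem 3.** For every $B\ge1$ there is $C=C(n,B)$ such that every finite $Q\subset\mathbb R^n$ has at least $\min\{|Q|,\,B|Q|^{(n-1)/n}\}$ points on the graph, in some orthonormal coordinates, of a function $\psi$ with $Lip(\psi)\le C$. The exponent is sharp, and necessarily $C(n,B)\to\infty$ as $B\to\infty$: for $Q=\{1,\dots,q\}^n$ no graph with Lipschitz constant $\le C$ contains more than $(2(1+C)\sqrt n\,q+1)^{n-1}$ points of $Q$.

*Proof from Theorem 1.* The empty set is trivial. Let $\beta=\log B$ and $M_1=B^{4n}$. The inequality $(1-\frac3{4n})x\ge(1-\frac1n)x+\beta$ means $x\ge4n\beta=\log M_1$. So if $|Q|\ge M_1$, then $f(\log|Q|)=(1-\frac1n)\log|Q|+\log B$, and some $e$ has $w_e(Q)\ge B|Q|^{(n-1)/n}$. If $|Q|<M_1$, there are at most $M_1^2$ pairs of points. For each pair the set of $e$ for which it is comparable is $\{\angle(\pm e,a-b)\le\arctan\lambda\}$. Decrease $\lambda$, depending only on $n,B$, until $M_1^2$ such sets have total measure $<1$. For an $e$ outside them, $w_e(Q)=|Q|$. By (W3) the smaller $\lambda$ also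 serves the first case, and (W1) gives the graph with $C=1/\lambda$.

For the grid, two distinct points on a graph with constant $\le C$ satisfy $1\le|\Delta_z|+|\Delta_t|\le(1+C)|\Delta_z|$. So their projections are $\frac1{1+C}$-separated and lie in a ball of radius $\sqrt n\,q$ in $\mathbb R^{n-1}$. The balls of radius $\frac1{2(1+C)}$ around the projections have disjoint interiors and lie in a ball of radius $\sqrt nq+\frac1{2(1+C)}$. Comparing volumes gives the stated bound. It is $O(q^{n-1})$ for fixed $C$, so the exponent is sharp. For $q\ge B$ the theorem provides $Bq^{n-1}$ points, so $B\le(2(1+C)\sqrt n+\frac1q)^{n-1}$; letting $q\to\infty$ shows that $C\to\infty$ as $B\to\infty$. $\square$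

It remains to prove Theorem 1.

## 3. Grids, lines, and the chain–antichain argument

*Generic projections.* If $C_n$ could depend on $Q$ there would be nothing to do: choose $e$ parallel to no difference $a-b$; then $\pi_e$ is injective on $Q$ and all of $Q$ lies on one graph. The uniformity of $C_n$ is the whole problem.

*A grid.* For $Q=\{1,\dots,q\}^n$ a coordinate hyperplane contains $q^{n-1}$ points, and by Theorem 3 a bounded Lipschitz constant gives no more than a constant multiple of that.

*A line.* If $Q$ lies on a line, take $e$ perpendicular to it. Then $w_e(Q)=|Q|$.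

*The plane.* Put $a\preceq b$ if $|y(b)-y(a)|\le x(b)-x(a)$. This is a partial order. In a chain $|\Delta y|\le|\Delta x|$, so a chain lies on a graph $y=\psi(x)$ with $Lip(\psi)\le1$. In an antichain $|\Delta y|>|\Delta x|$ for distinct points, so an antichain lies on a graph $x=\psi(y)$ with $Lip(\psi)\le1$. Mirsky's theorem says that a finite ordered set whose longest chain has $k$ elements is a union of $k$ antichains (sort the elements by the length of the longest chain ending at them). If $|Q|=q^2$ and no chain has $q$ points, some antichain has at least $q^2/(q-1)>q$ points (for $q\ge2$; the case $q=1$ is trivial). This proves the planar case.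

*The same argument in $\mathbb R^n$.* Put $a\preceq_eb$ if $|\pi_e(b-a)|\le\lambda\langle b-a,e\rangle$. The cone is convex and pointed, so this is a partial order; its comparable pairs are the $e$-comparable ones, and $w_e(Q)$ is the size of its largest antichain. Mirsky gives $w_e(Q)\ge|Q|/(\text{longest chain})$. For $n\ge3$ two things go wrong. A chain now lies on a curve, and a chain with a few more than $q$ points is far too small to be the set we want. And long chains can occur in every direction at once. Let $\omega_1,\dots,\omega_N$ be unit vectors such that every $e$ satisfies $\angle(\pm e,\omega_k)\le\arctan\lambda$ for some $k$; here $N$ can be bounded in terms of $n,\lambda$. Put $m$ points on each of $N$ disjoint segments with directions $\omega_1,\dots,\omega_N$. For every $e$ some segment is a chain with $m=|Q|/N$ points, so the counting bound is never better than $N$. Yet the conclusion is easy for this $Q$: if $e\perp\omega_1$, the first segment is an antichain with $m$ points. Counting chains globally does not see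 where the points are.

So we cut $Q$ into pieces, find large antichains inside the pieces, and glue them. This needs one direction that works for all pieces together. A statement "some $e$ is good" supplies a different $e$ for each piece and cannot be used. An inequality for the average of $\log w_e$ can be added over the pieces, and this is why Theorem 1 has its form.

## 4. Gluing antichains from random families of pieces

We prove Theorem 1 by induction on $M=|Q|$, with $\lambda$ fixed (chosen in Section 5). For $M=1$ both sides of (2) are $0$. Let $M\ge2$ and assume the claim for all smaller sets. The function $f$ is continuous and piecewise linear with slopes at most $1-\frac3{4n}$, so for $0\le y\le x$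
$$f(x)\ge(1-\tfrac1n)x,\qquad f(x)\le(1-\tfrac1n)x+\beta,\qquad f(x-y)\ge f(x)-(1-\tfrac3{4n})y.\tag{3}$$
From here on, $A\ge1$ and small $c,c_3>0$ denote constants depending only on $n$ that may change from line to line.

**Definition 4 (entropy).** For probabilities $p_1,\dots,p_m$ put $\mathrm{Ent}(p)=\sum p_i\log\frac1{p_i}$.

Example. For $m$ equal pieces $\mathrm{Ent}(p)=\log m$. For two pieces of proportions $1-\delta,\delta$ it is at least $\delta\log\frac1\delta$. Since $(x+y)\log\frac1{x+y}\le x\log\frac1x+y\log\frac1y$, merging pieces does not increase the entropy.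

**Lemma 4 (gluing).** Let $Q_1,\dots,Q_m\subset Q$ be disjoint and nonempty, $|Q_i|=M_i<M$, $M'=\sum M_i$, $p_i=M_i/M'$. Suppose that for each $e$ there is a random $S\subset\{1,\dots,m\}$ such that almost surely the $Q_i$, $i\in S$, are pairwise $e$-incomparable, and that $\pi_i(e)=P(i\in S)>0$. Let $\Xi(e)=\sum p_i\log\frac1{\pi_i(e)}$, and let $\bar\Xi\ge\Xi$ be measurable. Then
$$\int\log w_e(Q)\,d\sigma\ge f(\log M)+\tfrac3{4n}\mathrm{Ent}(p)-\log\tfrac M{M'}-\int\bar\Xi\,d\sigma,\tag{4}$$
$$\int\log w_e(Q)\,d\sigma\ge(1-\tfrac1n)\log M'+\tfrac1n\mathrm{Ent}(p)-\int\bar\Xi\,d\sigma.\tag{5}$$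

*Proof.* Fix $e$. The union over $i\in S$ of maximal subsets of $Q_i$ without comparable pairs has no comparable pairs. So $w_e(Q)\ge\sum_{i\in S}w_e(Q_i)$ almost surely, and taking expectations
$$w_e(Q)\ge\sum_i\pi_iw_e(Q_i)=\sum_ip_i\,\frac{\pi_iw_e(Q_i)}{p_i}.$$
By concavity of the logarithm,
$$\log w_e(Q)\ge\sum p_i\log w_e(Q_i)+\mathrm{Ent}(p)-\Xi(e).\tag{6}$$
Replace $\Xi$ by $\bar\Xi$ and integrate. (No measurability of $S$ or $\Xi$ in $e$ is used.) By the induction hypothesis $\int\log w_e(Q_i)\,d\sigma\ge f(\log M_i)$. For (4) write $\log M_i=\log M-y_i$ with $y_i=\log\frac1{p_i}+\log\frac M{M'}\in[0,\log M]$. By (3), $\sum p_if(\log M_i)\ge f(\log M)-(1-\frac3{4n})(\mathrm{Ent}(p)+\log\frac M{M'})$; adding $\mathrm{Ent}(p)$ gives (4). For (5) use $f(\log M_i)\ge(1-\frac1n)(\log M'-\log\frac1{p_i})$. $\square$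

**Cluster consequence.** *Suppose all $Q_i$ are pairwise $e$-incomparable for $e$ outside a Borel set of measure $\le\frac1{4n}$. Then*
$$\int\log w_e(Q)\,d\sigma\ge f(\log M)+\tfrac1{2n}\mathrm{Ent}(p)-\log\tfrac M{M'} .\tag{7}$$
Indeed, for $e$ outside the exceptional set let $S=\{1,\dots,m\}$, so $\Xi(e)=0$. For the other $e$ let $S=\{i\}$ with probability $p_i$, so $\Xi(e)=\mathrm{Ent}(p)$. Hence $\int\Xi\,d\sigma\le\frac1{4n}\mathrm{Ent}(p)$, and (4) gives (7).

*What is affordable.* Inequality (5) breaks even if $\int\Xi\,d\sigma\approx\frac1n\mathrm{Ent}(p)$, for instance if $\pi_i\approx p_i^{1/n}$. For a grid of $N$ equal cubes this means selecting each cube with probability about $N^{-1/n}$: a horizontal layer at a random height does that. But such a selection loses a constant factor, so (5) returns $(1-\frac1n)\log M-A$, and this does not close the induction. We need a gain that beats the loss. If $Q$ is clustered, the pieces are incomparable in most directions and (7) gains $\frac1{2n}\mathrm{Ent}(p)$. If it is not, we shall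 gain $\eta\log\Lambda-A$ with $\Lambda$ as large as we please.

## 5. The order of the constants

All constants depend only on $n,\beta$ and are chosen in this order.

* $\alpha\in(0,\frac1{10})$ with $\sigma\{e:\angle(\pm e,\omega)\le4\alpha\}\le\frac1{4n}$ for each unit $\omega$; $K=2/\alpha$; $J'$ is the number of caps of angular radius $\alpha$ in a fixed cover of $S^{n-1}$.
* $\delta_0\in(0,\frac1{10})$ with $\log\frac{2J'}{\delta_0}\ge8nJ'$ and $\log\frac4{\delta_0}\ge16n$; $\eta=\delta_0/8$.
* $\Lambda\ge1$ with $\eta\log\Lambda\ge A_*+2+\beta$, where $A_*=A_*(n)$ is the constant of (18) below; $J=\lfloor\Lambda^n\rfloor\ge1$.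
* $L\ge4$ such that for any $J^2$ unit vectors $\omega$ the union of the sets $\{e:\angle(\pm e,\omega)\le9/L\}$ has measure $\le\frac1{4n}$.
* $H\ge3$ so large that $H^{(n-1)/n}\ge\Lambda$ and $r_1:=12\sqrt n\,\Lambda H^{-1/n}$ satisfies $2r_1L^{J^2}<1/K$.
* $\varepsilon=\varepsilon(n,H)$, then $r=r(n,\varepsilon,H)$, then $\lambda'=\lambda'(n,H,\varepsilon,r)\in(0,1]$, as specified in Sections 8 and 9. Finally $\lambda=\min\{\lambda'/2,\alpha,1/L\}$.

## 6. Clustered sets

For $\delta\in(0,1)$ let $R(\delta)$ be the smallest radius of a closed ball containing at least $(1-\delta)M$ points of $Q$. The minimum exists, since there are finitely many subsets of $Q$ and each has a smallest enclosing ball. Put $R_1=R(\delta_0)\le R_2=R(\delta_0/2)$. As $(1-\delta_0)M>1$, a ball that counts for $R_1$ contains two points, so $R_1>0$.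

We use twice that if $|w|<|v|$, the angle between $v$ and $v+w$ is at most $\arcsin(|w|/|v|)$.

**Case 1: $R_2>KR_1$.** The purpose is to treat a dense core with a few points far away. Let $\bar B(x,R_1)$ contain at least $(1-\delta_0)M$ points and $Q_0=Q\cap\bar B(x,R_1)$. Since $KR_1<R_2$, the ball $\bar B(x,KR_1)$ contains fewer than $(1-\frac{\delta_0}2)M$ points, so more than $\frac{\delta_0}2M$ lie outside. By pigeonhole over the $J'$ caps, for some cap with center $\omega$ the set $Q_1$ of $y\in Q\setminus\bar B(x,KR_1)$ with $\frac{y-x}{|y-x|}$ in the cap has $|Q_1|\ge\frac{\delta_0}{2J'}M$.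

For $y\in Q_1$, $x'\in Q_0$ we have $y-x'=(y-x)+(x-x')$ with $|x-x'|\le R_1$ and $|y-x|>KR_1$. So the direction of $y-x'$ is within $\alpha+\arcsin\frac1K=\alpha+\arcsin\frac\alpha2\le2\alpha$ of $\omega$. As $\lambda\le\alpha$, the sets $Q_0,Q_1$ are $e$-incomparable unless $\angle(\pm e,\omega)\le3\alpha$, a closed set of $e$ of measure $\le\frac1{4n}$.

Here $M'=|Q_0|+|Q_1|\ge(1-\delta_0)M$. The proportion $p_1$ of $Q_1$ satisfies $p_1\ge|Q_1|/M\ge\frac{\delta_0}{2J'}$, and since $|Q_1|\le\delta_0M$, also $p_1\le\frac{\delta_0}{1-\delta_0}\le2\delta_0<\frac13$. As $x\log\frac1x$ increases on $(0,\frac13]$,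
$$\mathrm{Ent}(p)\ge\tfrac{\delta_0}{2J'}\log\tfrac{2J'}{\delta_0}\ge4n\delta_0,\qquad\log\tfrac M{M'}\le\log\tfrac1{1-\delta_0}\le2\delta_0 .$$
Both pieces are nonempty and disjoint, so each has fewer than $M$ points. Now $\frac1{2n}\cdot4n\delta_0=2\delta_0$, and (7) gives the claim (2) for $Q$.

**Case 2: $R_2\le KR_1$.** By invariance we may assume $R_2=1$ and that $Q'=Q\cap\bar B(0,1)$ has $M'=|Q'|\ge(1-\frac{\delta_0}2)M$ points. Let $\mu$ be the uniform probability on $Q'$. Since $R_1\ge1/K$, a closed ball of radius $<1/K$ contains fewer than $(1-\delta_0)M$ points, hence has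
$$\mu\text{-measure}\ \le\ \frac{1-\delta_0}{1-\delta_0/2}\ \le\ 1-\frac{\delta_0}2 ,$$
the last step because $(1-\frac{\delta_0}2)^2\ge1-\delta_0$.

**Case 2A: at most $J$ closed balls of radius $r_1$ cover a set of $\mu$-measure $\ge1-\eta$.** The purpose is to treat points that sit in a bounded number of small clusters. We first find a scale at which the clusters separate. Let $\rho_s=r_1L^s$, $0\le s\le J^2$. There are fewer than $J^2$ pairs of distinct centers and $J^2$ disjoint intervals $(\rho_s,\rho_{s+1}]$, $0\le s<J^2$. So for some $s<J^2$ no distance between two centers lies in $(\rho_s,\rho_{s+1}]$. For this $s$ "distance $\le\rho_s$" is an equivalence relation on the centers: if two distances are $\le\rho_s$, the third is $\le2\rho_s\le L\rho_s=\rho_{s+1}$, hence $\le\rho_s$. Assign each covered point of $Q'$ to one ball containing it and group by equivalence classes. Discarding empty groups we get disjoint nonempty $Q_1,\dots,Q_m$, $m\le J$. Choose a center $x_i$ in the class of $Q_i$. Then $Q_i$ lies in the closed ball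 of radius $\rho_s+r_1\le2\rho_s<1/K$ about $x_i$, and $|x_i-x_j|>L\rho_s$ for $i\ne j$.

Next the entropy. Let $M''=\sum|Q_i|\ge(1-\eta)M'\ge(1-\frac{\delta_0}8)(1-\frac{\delta_0}2)M\ge(1-\delta_0)M$. Since $\mu(Q_i)\le1-\frac{\delta_0}2$,
$$p_i=\frac{|Q_i|}{M''}\le\frac{1-\delta_0/2}{1-\delta_0/8}\le1-\frac{\delta_0}4,$$
as $(1-\frac{\delta_0}4)(1-\frac{\delta_0}8)\ge1-\frac{3\delta_0}8\ge1-\frac{\delta_0}2$. So $m\ge2$ and all $|Q_i|<M$. Let $\mathrm h(x)=x\log\frac1x+(1-x)\log\frac1{1-x}$. If $\max p_i\ge\frac12$, merge all other pieces. As $\mathrm h$ decreases on $[\frac12,1]$, $\mathrm{Ent}(p)\ge\mathrm h(\max p_i)\ge\mathrm h(1-\frac{\delta_0}4)=\mathrm h(\frac{\delta_0}4)$. Otherwise every $\log\frac1{p_i}\ge\log2$, so $\mathrm{Ent}(p)\ge\log2\ge\mathrm h(\frac{\delta_0}4)$. In both cases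
$$\mathrm{Ent}(p)\ge\tfrac{\delta_0}4\log\tfrac4{\delta_0}\ge4n\delta_0 .$$

Finally the directions. For $a\in Q_i$, $b\in Q_j$, $i\neq j$, the vector $a-b$ differs from $x_i-x_j$ by at most $4\rho_s$, so their angle is at most $\arcsin\frac4L\le\frac8L$. As $\lambda\le1/L$, all pieces are pairwise $e$-incomparable unless $\angle(\pm e,x_i-x_j)\le\frac9L$ for some pair; by the choice of $L$ this exceptional closed set has measure $\le\frac1{4n}$. Since $\log\frac M{M''}\le2\delta_0$, (7) with $M''$ in the role of $M'$ gives the claim.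

**Case 2B: Case 2 holds but 2A does not.** This occupies the rest of the notes. We know: $Q'\subset\bar B(0,1)$, $M'\ge(1-\frac{\delta_0}2)M$, and no $J$ (or fewer) closed balls of radius $r_1$ carry $\mu$-measure $\ge1-\eta$.

## 7. Stopped dyadic cubes and the mass on nearby lines

**Step 1: pieces of comparable density.** The purpose is to cut $Q'$ into cubes in which the mass is about $H$ times the volume. Let $\{\mathcal Q_i\}$ be the maximal dyadic subcubes $\mathcal Q$ of the half-open cube $[-2,2)^n$ (obtained by repeated bisection of sides) with $\mu(\mathcal Q)\ge H|\mathcal Q|$.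

Example. Let $n=2$, $H=3$, and let $\mu$ give mass $\frac12$ to each of $(0.1,0.1)$ and $(-0.9,0.6)$. The cubes of sides $4,2,1,\frac12$ containing $(0.1,0.1)$ have densities $\frac1{16},\frac18,\frac12,2$, all below $3$. The one of side $\frac14$ has density $8$. So $[0,\frac14)^2$ is one stopped cube; likewise $[-1,-\frac34)\times[\frac12,\frac34)$ is the other.

The root has density $4^{-n}<H$, and all sufficiently small cubes containing a given point of $Q'$ have density $\ge H$. So the $\mathcal Q_i$ are disjoint and cover $Q'$, and they are finitely many, as each contains a point of $Q'$. Let $\ell_i$ be the side, $x_i$ the center, $p_i=\mu(\mathcal Q_i)$. The parent of $\mathcal Q_i$ has density $<H$, hence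
$$H\ell_i^n\le p_i<2^nH\ell_i^n,\qquad\ell_i\le H^{-1/n},\qquad\sum p_i=1.\tag{8}$$
The pieces are $Q_i=Q'\cap\mathcal Q_i$, so $\sum|Q_i|=M'$ and $|Q_i|/M'=p_i$. As $\mathcal Q_i$ lies in a closed ball of radius $\sqrt nH^{-1/n}\le r_1$ and 2A fails (with $J\ge1$), $p_i<1-\eta$, so $|Q_i|<M$ and Lemma 4 applies to these pieces.

Put
$$g=\sum_i\frac{p_i}{|\mathcal Q_i|}1_{\mathcal Q_i},\quad E=\bigcup\mathcal Q_i,\quad H\le g<2^nH\text{ on }E,\quad\int g=1,\quad\|g\|_2^2\le2^nH .$$
Let $\varphi\ge0$ be a fixed radial $C_c^\infty$ function supported in $B(0,1)$ with $\int\varphi=1$, $\varphi_r=r^{-n}\varphi(\cdot/r)$, $g_r=g*\varphi_r$, where $0<r\le H^{-1/n}$ is chosen in Section 8. Then $0\le g_r\le2^nH$ and $\int g_r=1$.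

**Definition 5 (mass on lines).** For $e\in S^{n-1}$, $z\in e^\perp$, $z_i=\pi_ex_i$ put
$$N_e(z)=\int_{\mathbb R}g_r(t,z)\,dt,\qquad n_i(e)=\ell_i^{1-n}\int_{|z-z_i|\le10\sqrt n\ell_i}(1+N_e(z))\,dz .$$
So $n_i(e)$ is, up to a constant factor, the average of $1+N_e$ over the lines parallel to $e$ that pass near $\mathcal Q_i$.

Example. If $g_r$ vanishes on all these lines, $n_i(e)$ is the volume of the ball of radius $10\sqrt n$ in $\mathbb R^{n-1}$. If those lines carry $N_e=1$, it is twice that volume.

Always $n_i\ge1$, because that ball contains a unit cube. Moreover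
$$n_i(e)=\text{const}+\ell_i^{1-n}\int g_r(y)\,1\{|\pi_e(y-x_i)|\le10\sqrt n\ell_i\}\,dy ,$$
so $n_i$ is Borel in $e$.

**Step 2: average size of $n_i$.** The next lemma contains the gain $\eta\log\Lambda$. The worst case for $\int\log n_i$ is a large part of the mass sitting within about $H^{-1/n}$ of $x_i$; failure of 2A forbids this for a proportion $\eta$ of the cubes.

**Lemma 5.** For all $i$, $\int\log n_i\,d\sigma\le\frac{n-1}n\log H+A$. For $i$ in a set of indices of $p$-mass $\ge\eta$, $\int\log n_i\,d\sigma\le\frac{n-1}n\log H-\log\Lambda+A$.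

*Proof.* The set $\{e:|\pi_ev|\le s\}$ is $\{\angle(\pm e,v)\le\theta\}$ with $\sin\theta=s/|v|$ if $s<|v|$, so $\sigma\{e:|\pi_ev|\le s\}\le A\min(1,s/|v|)^{n-1}$. By Fubini $\int n_i\,d\sigma\le A+AI_i$ with $I_i=\int g_r(y)|y-x_i|^{1-n}dy$. By Jensen, $\int\log n_i\,d\sigma\le\log\int n_i\,d\sigma\le A+\log\max(1,I_i)$.

Split $I_i$ at $|y-x_i|=H^{-1/n}$. The inner part is at most $2^nH\int_{|v|\le H^{-1/n}}|v|^{1-n}dv\le AH\cdot H^{-1/n}$; the outer part is at most $(H^{-1/n})^{1-n}\int g_r=H^{(n-1)/n}$. So $I_i\le AH^{(n-1)/n}$. As $H\ge1$, the first claim follows.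

Let $\nu_r=g_r\,dx$. Call $i$ *spread* if $\nu_r(B(x_i,\Lambda H^{-1/n}))\le\Lambda^{-n}$. For spread $i$ split $I_i$ at $\Lambda^{-1}H^{-1/n}$ and $\Lambda H^{-1/n}$:

* the inner part is $\le AH\cdot\Lambda^{-1}H^{-1/n}=A\Lambda^{-1}H^{(n-1)/n}$;
* the middle part is $\le\Lambda^{-n}(\Lambda H^{1/n})^{n-1}=\Lambda^{-1}H^{(n-1)/n}$;
* the outer part is $\le(\Lambda H^{-1/n})^{1-n}=\Lambda^{1-n}H^{(n-1)/n}\le\Lambda^{-1}H^{(n-1)/n}$, as $n\ge2$.

So $I_i\le AH^{(n-1)/n}/\Lambda$. Also $1\le H^{(n-1)/n}/\Lambda$ by the choice of $H$. Hence the second bound holds for spread $i$.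

It remains to see that the spread indices have mass $\ge\eta$. Let $i$ be non-spread. Undoing the mollification costs a distance $r\le H^{-1/n}$, and replacing $g\,dx$ by $\mu$ costs a cube diameter $\le\sqrt nH^{-1/n}$:
$$\Lambda^{-n}<\nu_r(B(x_i,\Lambda H^{-1/n}))\le\mu\big(\bar B(x_i,(\Lambda+1+\sqrt n)H^{-1/n})\big)\le\mu(\bar B(x_i,s_1)),\quad s_1=3\sqrt n\Lambda H^{-1/n}.$$
Take a maximal disjoint family of the balls $\bar B(x_i,s_1)$, $i$ non-spread. Each has mass $>\Lambda^{-n}$, so it has at most $J$ members. The ball of any non-spread $i$ meets a member $\bar B(x_k,s_1)$, so $|x_i-x_k|\le2s_1$ and $\mathcal Q_i\subset\bar B(x_k,3s_1)$. Since $3s_1\le r_1$, at most $J$ closed balls of radius $r_1$ cover all non-spread $Q_i$. As 2A fails, the non-spread indices have mass $<1-\eta$. $\square$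

## 8. A height function whose vertical derivative is the density

**What selection probability is needed.** By (8), $p_i^{1/n}\approx H^{1/n}\ell_i$, so to break even in (5) we want $\pi_i\approx H^{1/n}\ell_i$. A layer of cubes at a random height $t=c$ contains $\mathcal Q_i$ with probability about $\ell_i$, and this is too small by a factor $H^{1/n}$. It produces $\int\Xi\lesssim\sum p_i\log\frac1{\ell_i}+A$, worse than $\frac1n\mathrm{Ent}(p)$ by about $\frac1n\log H$, and there is no gain from Lemma 5, since $n_i$ does not enter.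

**Level sets of a mass function.** The mass occupies volume at most $1/H$, and a layer at height $t=c$ wastes most of its places. Suppose instead that $u$ grows along $e$ at rate $\frac{1+g}{1+N}$, where $N$ is the total mass on the line. Then $u$ stays in a bounded interval, and a random level $u=c$ meets $\mathcal Q_i$ with probability about $H\ell_i/n_i$. By Lemma 5 this is at least about $H^{1/n}\ell_i$ on logarithmic average, with the gain.

**Where this stops.** We need that two points on one level are incomparable in a cone whose opening does not depend on $Q$. The function $u_0=(t+\int_{-\infty}^tg)/(1+\int g)$ (integrals on vertical lines) does not have this. Let $n=2$, $e=(0,1)$, and let $g=H$ on the column $0\le z<\ell$, $0\le t<\frac12$. In the column $u_0=(1+H)t/(1+\frac H2)$, so the level $0.4$ is at $t=0.4\,\frac{1+H/2}{1+H}\in(0.2,0.25]$. Beside the column let there be a cube of side $\ell'$ with bottom at $t=0.4$, where $g=H$, with no other mass on the lines through it. At its bottom $u_0=0.4/(1+H\ell')$, arbitrarily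 close to $0.4$. So two points of nearly the same level differ vertically by more than $0.1$ and horizontally by at most $\ell+\ell'$, where $\ell,\ell'$ are as small as we like. By continuity of $u_0$ in $t$ inside the column, the level can be made equal. If we mollify and use $g_r$ with $r$ fixed, the gradient of $u$ is controlled by $n,H,r$, but on an isolated cube with $\ell_i\ll r$ the mollified density $g_r$ is far below $H$, and the cube is met too rarely.

**The corrector.** The difference $F=g-g_r$ is essentially of high frequency. We use $g_r$ for the smooth part and add a function $w$ whose derivative along $e$ is $F$ up to a small error. Frequencies nearly perpendicular to $e$ are dropped; on average over $e$ they carry little energy. What remains has a primitive along $e$ that is small in sup norm and has gradient in $L^{2n}$, with bounds independent of the sizes of the cubes.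

**Step 3: definition and size of $w$.** Let $\chi\in C^\infty(\mathbb R)$ be even, $0\le\chi\le1$, $\chi=0$ on $[-1,1]$, $\chi=1$ off $[-2,2]$. With $\hat F(\xi)=\int F(x)e^{-2\pi ix\cdot\xi}dx$, let $P_e$ be the Fourier multiplier with symbol $\chi(\xi\cdot e/(\varepsilon|\xi|))$, and let $k_e$ be the inverse Fourier transform of
$$a_e(\xi)=\frac{\chi(\xi\cdot e/(\varepsilon|\xi|))}{2\pi i\,\xi\cdot e}.$$

Example. As a multiplier, $P_e$ leaves the wave $\cos(2\pi\xi\cdot x)$ unchanged if $|\xi\cdot e|\ge2\varepsilon|\xi|$ and kills it if $|\xi\cdot e|\le\varepsilon|\xi|$. In the first case $a_e$ turns it into $\frac{\sin(2\pi\xi\cdot x)}{2\pi\xi\cdot e}$, which has size at most $\frac1{4\pi\varepsilon|\xi|}$ (small for high frequency) and gradient at most $\frac1{2\varepsilon}$.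

The symbol $a_e$ is homogeneous of degree $-1$, smooth off $0$, and $\overline{a_e(\xi)}=a_e(-\xi)$. So $k_e$ is real, homogeneous of degree $1-n$ and smooth off $0$. It is given by a locally integrable function: it could differ from its restriction to $x\ne0$ only by a homogeneous distribution of degree $1-n$ supported at $0$, and a nonzero homogeneous distribution supported at $0$ has degree $\le-n$. For orthogonal $\rho$ we have $k_{\rho e}=k_e\circ\rho^{-1}$, and $\varphi$ is radial, so the bounds below are uniform in $e$. Put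
$$F=g-g_r,\qquad w=k_e*F=(k_e-k_e*\varphi_r)*g .$$

*Sup norm.* $w$ is continuous, since $k_e\in L^1_{loc}$ and $F$ is bounded with compact support. By homogeneity $(k_e*\varphi_r)(x)=r^{1-n}(k_e*\varphi)(x/r)$, so $\|k_e-k_e*\varphi_r\|_1=r\|k_e-k_e*\varphi\|_1$. The last norm is finite. On $|x|\le2$ both terms are integrable. For $|x|\ge2$, $\int(k_e(x-y)-k_e(x))\varphi(y)\,dy$ has no first-order Taylor term, because $\varphi$ is even, and $|D^2k_e(v)|\le C(n,\varepsilon)|v|^{-n-1}$. So $|k_e-k_e*\varphi|\le C(n,\varepsilon)|x|^{-n-1}$ there. Hence $\|w\|_\infty\le C(n,\varepsilon)\,r\,\|g\|_\infty\le C(n,\varepsilon)rH$, with a new constant. Choose $r=r(n,\varepsilon,H)\le H^{-1/n}$ with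
$$\|w\|_\infty\le1 .$$

*Gradient.* $\widehat{\partial_jw}=2\pi i\xi_ja_e\hat F$, with a multiplier homogeneous of degree $0$ and smooth off $0$. In particular $\partial_ew=P_eF$. By the Mikhlin multiplier theorem $\|\nabla w\|_{2n}\le C(n,\varepsilon)\|F\|_{2n}\le C(n,\varepsilon,H)$, because $|F|\le2^nH$ and $\|F\|_1\le2$. This bound does not depend on $r$.

*Error.* Let $h$ be a finite Borel representative of $P_eF$ and $\mathrm{err}_e=g-g_r-h$. By Plancherel $\|\mathrm{err}_e\|_2^2=\int(1-\chi(\xi\cdot e/(\varepsilon|\xi|)))^2|\hat F|^2d\xi$, which is continuous in $e$ by dominated convergence. The integrand vanishes unless $|\xi\cdot e|\le2\varepsilon|\xi|$, and $\sigma\{e:|\omega\cdot e|\le2\varepsilon\}\le A\varepsilon$ for unit $\omega$. So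
$$\int\|\mathrm{err}_e\|_2^2\,d\sigma(e)\le A\varepsilon\|F\|_2^2\le A\varepsilon H.\tag{9}$$

**Step 4: the height function.** With $G_r(t,z)=\int_{-\infty}^tg_r(s,z)\,ds\in[0,N_e(z)]$ put
$$u(t,z)=\vartheta(z)\,[\,t+G_r(t,z)+w(t,z)\,],\qquad\vartheta=\frac1{1+N_e}\in(0,1].\tag{10}$$
We collect its regularity. $u$ is continuous. On $[-2,2]^n$ we have $|t|\le2\sqrt n$, $0\le\vartheta G_r\le1$ and $|\vartheta w|\le1$, so $u$ takes values in $U:=[-2\sqrt n-2,2\sqrt n+2]$. Lines meet the support of $g_r$ in length $\le A$, so $N_e\le AH$ and $\vartheta\ge\vartheta_0(n,H)>0$. As $g_r$ is smooth with $|\nabla g_r|\le C(n,H,r)$, on $\{|t|,|z|\le2\sqrt n\}$ the functions $\vartheta\cdot(t+G_r)$ and $\vartheta$ have $z$-gradient bounded by $C_1=C_1(n,H,r)$.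

Since $w$ is continuous and in $W^{1,2n}_{loc}$, there is a Borel null set $\mathcal N_e\subset e^\perp$ such that for $z\notin\mathcal N_e$ the function $t\mapsto w(t,z)$ is locally absolutely continuous with derivative $h$ a.e. For such $z$, $u(\cdot,z)$ is locally absolutely continuous and, because $g_r+h=g-\mathrm{err}_e$,
$$\partial_tu=\vartheta(1+g_r+h)=\vartheta(1+g-\mathrm{err}_e)\quad\text{for a.e. }t.\tag{11}$$

## 9. Monotonicity in a fixed cone at good points

**Step 5: good points.** The purpose is to select points at which the error and $\nabla w$ are harmless. Let $\mathcal M$ be the centered Hardy–Littlewood maximal operator and $M_eF_0(x)=\sup_{\tau>0}\frac1\tau\int_0^\tau|F_0(x-se)|\,ds$. Let $\mathbb G_e$ be the set of $x=(t,z)\in E$ with $z\notin\mathcal N_e$ and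
$$M_e\mathrm{err}_e(x)\le\tfrac14,\qquad|\mathrm{err}_e(x)|\le\tfrac14,\qquad\mathcal M(|\nabla w|^{2n})(x)\le\lambda'^{-n/2}.$$
This set is Borel. Indeed $\tau\mapsto\int_0^\tau|\mathrm{err}_e(x-se)|ds$ is nondecreasing and left-continuous, so the supremum may be taken over rational $\tau$, and each such integral is Borel in $x$ by Tonelli; and $\mathcal M(\cdot)$ is lower semicontinuous.

**Lemma 6.** If $\lambda'\le1$ is small enough (depending on $n,H,r$), then $u(y)<u(x)$ whenever $x\in\mathbb G_e$, $y\in E$, $x-y=(\tau,\zeta)$ with $\tau>0$, $|\zeta|\le\lambda'\tau$.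

*Proof.* Let $x=(t,z)$, $a=(t-\tau,z)$, $y=(t-\tau,z-\zeta)$. First descend along the line from $x$ to $a$. By (11), $g\ge0$ and $\int_{t-\tau}^t|\mathrm{err}_e|\,ds\le\tau M_e\mathrm{err}_e(x)\le\frac\tau4$,
$$u(x)-u(a)=\vartheta(z)\Big[\int_{t-\tau}^t(1+g)\,ds-\int_{t-\tau}^t\mathrm{err}_e\,ds\Big]\ge\tfrac34\vartheta_0\tau.$$

Then move sideways from $a$ to $y$. Since $x,y\in E\subset[-2,2)^n$, we have $|t-\tau|,|z|,|z-\zeta|\le2\sqrt n$, so $C_1$ applies on the segment from $a$ to $y$. The part $\vartheta\cdot(t+G_r)$ changes by at most $C_1|\zeta|$, and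
$$|\vartheta(z)w(a)-\vartheta(z-\zeta)w(y)|\le\vartheta(z)|w(a)-w(y)|+|w(y)|\,|\vartheta(z)-\vartheta(z-\zeta)|\le|w(a)-w(y)|+C_1|\zeta|.$$
So $|u(a)-u(y)|\le2C_1|\zeta|+|w(a)-w(y)|$. If $\zeta\ne0$, use Morrey's inequality with exponent $2n$ on $B(a,2|\zeta|)$, which gives the factor $|\zeta|^{1-n/(2n)}=|\zeta|^{1/2}$. As $\lambda'\le1$, this ball lies in $B(x,3\tau)$. Hence
$$|w(a)-w(y)|\le A|\zeta|^{1/2}\Big(\int_{B(x,3\tau)}|\nabla w|^{2n}\Big)^{\frac1{2n}}\le A(\lambda'\tau)^{1/2}\,\tau^{1/2}\big(\mathcal M(|\nabla w|^{2n})(x)\big)^{\frac1{2n}}\le A\lambda'^{1/4}\tau ,$$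
the last step because $(\lambda'^{-n/2})^{1/(2n)}=\lambda'^{-1/4}$. Altogether $u(x)-u(y)\ge\tau(\frac34\vartheta_0-2C_1\lambda'-A\lambda'^{1/4})>0$ for small $\lambda'$. $\square$

Write $\text{line}_z=\{(t,z):t\in\mathbb R\}$. The case $\zeta=0$ shows that $u$ is injective on $\mathbb G_e\cap\text{line}_z$ for every $z$.

**Step 6: few cubes are bad.** We show that, on average over $e$, most of the mass lies in cubes filled mostly by good points. Call $i$ *$e$-bad* if $|\mathbb G_e\cap\mathcal Q_i|<\frac78|\mathcal Q_i|$, and let $b(e)$ be the total $p$-mass of the $e$-bad indices. For bad $i$, $|\mathcal Q_i|<8|\mathcal Q_i\setminus\mathbb G_e|$, so (8) gives $p_i<2^{n+3}H|\mathcal Q_i\setminus\mathbb G_e|$. Summing, $b(e)\le2^{n+3}H|E\setminus\mathbb G_e|$. Now estimate the four reasons for not being good: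

* the points with $z\in\mathcal N_e$ form a null set;
* $|\{M_e\mathrm{err}_e>\frac14\}|\le16\|M_e\mathrm{err}_e\|_2^2\le A\|\mathrm{err}_e\|_2^2$, by the one-dimensional $L^2$ maximal inequality on lines and Fubini;
* $|\{|\mathrm{err}_e|>\frac14\}|\le16\|\mathrm{err}_e\|_2^2$, by Chebyshev;
* $|\{\mathcal M(|\nabla w|^{2n})>\lambda'^{-n/2}\}|\le A\lambda'^{n/2}\|\nabla w\|_{2n}^{2n}$, by the weak $(1,1)$ bound.

So $b(e)\le b^+(e):=AH\big(\|\mathrm{err}_e\|_2^2+\lambda'^{n/2}C(n,\varepsilon,H)\big)$, and $b^+$ is continuous in $e$. By (9), choosing $\varepsilon=\varepsilon(n,H)$ small, then $r$, then $\lambda'$ small (also as required in Lemma 6), we achieve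
$$\log H\int b^+\,d\sigma\le1.\tag{12}$$

**Step 7: compact cores.** In each non-bad cube we fix a compact set of good points over which $N_e$ is not much larger than its local average $n_i$. By Chebyshev and the definition of $n_i$, the set of $z$ with $|z-z_i|\le10\sqrt n\ell_i$ and $1+N_e(z)>8\sqrt n\,n_i$ has measure $\le\ell_i^{n-1}/(8\sqrt n)$. Since $\pi_e\mathcal Q_i\subset\{|z-z_i|\le\frac12\sqrt n\ell_i\}$ and lines meet $\mathcal Q_i$ in length $\le\sqrt n\ell_i$, the part of $\mathcal Q_i$ over this set has volume $\le\frac18|\mathcal Q_i|$. For non-bad $i$ at least $(\frac78-\frac18)|\mathcal Q_i|$ remains, so by inner regularity there is a compact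
$$B_i\subset\mathbb G_e\cap\mathcal Q_i\cap\{1+N_e(z)\le8\sqrt n\,n_i(e)\},\qquad|B_i|\ge\tfrac12|\mathcal Q_i|.$$

## 10. Conflicts, and a random selection that avoids them

**Definition 6 (conflict).** For $i\ne j$ say $i\sim j$ if $|z_i-z_j|\le9\sqrt n\max(\ell_i,\ell_j)$.

Example. Two disjoint cubes whose centers lie on a common line parallel to $e$ are in conflict, whatever their distance. Two cubes of equal side $\ell$ with $|z_i-z_j|=10\sqrt n\ell$ are not.

The conflict relation depends on $e$. Cubes that are not in conflict may be far apart vertically, so incomparability needs another input: a common level.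

**Lemma 7.** Let $i\ne j$, $i\not\sim j$. If (a) $i,j$ are non-bad and $u(x)=u(x')$ for some $x\in B_i$, $x'\in B_j$, or (b) some $x\in\mathcal Q_i$, $x'\in\mathcal Q_j$ have $t(x)=t(x')$, then $Q_i,Q_j$ are $e$-incomparable.

*Proof.* Let $\Delta=x-x'=(\Delta_t,\Delta_z)$, nonzero since the cubes are disjoint, and $\ell=\max(\ell_i,\ell_j)$. In case (a) suppose $|\Delta_z|\le\lambda'|\Delta_t|$. Then $\Delta_t\ne0$, and Lemma 6, with the point of larger $t$ in the role of $x$, gives $u(x)\ne u(x')$, a contradiction. So $|\Delta_z|>\lambda'|\Delta_t|$. In case (b) $\Delta_t=0$. In both cases $|\Delta_t|\le|\Delta_z|/\lambda'$.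

As $i\not\sim j$, $|\Delta_z|\ge9\sqrt n\ell-\frac12\sqrt n\ell_i-\frac12\sqrt n\ell_j\ge8\sqrt n\ell$. Let $a\in Q_i$, $b\in Q_j$. Each is within $\sqrt n\ell$ of $x$, respectively $x'$, so
$$|(a-b)_z|\ge|\Delta_z|-2\sqrt n\ell\ge\tfrac34|\Delta_z|>0,\qquad|(a-b)_t|\le|\Delta_t|+2\sqrt n\ell\le\tfrac1{\lambda'}|\Delta_z|+\tfrac14|\Delta_z|\le\tfrac5{4\lambda'}|\Delta_z| .$$
Hence $|(a-b)_z|\ge\frac35\lambda'|(a-b)_t|$. If $a,b$ were comparable, $|(a-b)_z|\le\lambda|(a-b)_t|\le\frac12\lambda'|(a-b)_t|$. Together these force $(a-b)_t=0$ and then $(a-b)_z=0$, a contradiction. $\square$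

Now we choose a random level $c$, keep cubes that meet it with a suitable probability, and delete later cubes in conflict with earlier ones. Order the indices by "$i$ before $j$" if $\ell_i>\ell_j$, ties broken by index. For a set $\mathcal B$ of indices write $p(\mathcal B)=\sum_{i\in\mathcal B}p_i$. A conflict bound that holds only on average leaves some indices with many conflicts; the lemma treats these by running the selection again among them alone.

**Lemma 8 (selection).** Let $\mathcal I$ be a nonempty set of indices, $f_i:U\to[0,1]$ measurable, $\kappa_i>0$ $(i\in\mathcal I)$, $0<b\le1\le A_1$, with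

* (i) $\int_Uf_i\ge b\kappa_i$;
* (ii) for all $\mathcal B\subset\mathcal I$: $\displaystyle\sum_{i\in\mathcal B}\ \sum_{j\in\mathcal B,\ j\text{ after }i,\ j\sim i}\frac{p_j}{\kappa_j}\int_Uf_if_j\,dc\le A_1p(\mathcal B)$;
* (iii) if $i\ne j$, $i\not\sim j$ and $f_i(c)f_j(c)>0$ for some $c$, then $Q_i,Q_j$ are $e$-incomparable.

Then there are a random $S\subset\mathcal I$, a.s. with $Q_i$ $(i\in S)$ pairwise $e$-incomparable, and integers $s_i\ge0$ with $\sum_{s_i\ge s}p_i\le2^{-s}$ for all $s\ge0$, such that $P(i\in S)\ge\frac{b^2}{16A_1|U|}2^{-s_i}\kappa_i$ for all $i\in\mathcal I$.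

*Proof.* For $\mathcal B\subset\mathcal I$ and $j\in\mathcal B$ put $t_j=\kappa_j^{-1}\sum\int f_if_j$, the sum over $i\in\mathcal B$ before $j$ with $i\sim j$. By (ii), $\sum_{j\in\mathcal B}p_jt_j\le A_1p(\mathcal B)$, so $\mathcal B^+=\{j\in\mathcal B:t_j>2A_1\}$ has $p(\mathcal B^+)\le\frac12p(\mathcal B)$.

Let $a=\frac b{4A_1}$. Choose $c\in U$ uniformly and, given $c$, independent indicators $X_i$ $(i\in\mathcal B)$ with $P(X_i=1\mid c)=af_i(c)$. Let $S_{\mathcal B}$ be the set of $j\in\mathcal B$ with $X_j=1$ and $X_i=0$ for all $i\in\mathcal B$ before $j$ with $i\sim j$. No two elements of $S_{\mathcal B}$ are in conflict, since the earlier one would have excluded the later. Almost surely $f_j(c)>0$ for all $j\in S_{\mathcal B}$. So by (iii) the pieces are pairwise $e$-incomparable. For $j\in\mathcal B\setminus\mathcal B^+$, by the union bound,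
$$P(j\in S_{\mathcal B})\ge\frac1{|U|}\Big[a\int f_j-a^2\kappa_jt_j\Big]\ge\frac{a\kappa_j}{|U|}(b-2aA_1)=\frac{ab\kappa_j}{2|U|}=\frac{b^2\kappa_j}{8A_1|U|}.$$

Set $\mathcal B_0=\mathcal I$, $\mathcal B_{s+1}=\mathcal B_s^+$. Then $p(\mathcal B_s)\le2^{-s}$, and $\mathcal B_s$ is eventually empty, since there are finitely many indices, all with $p_i>0$. Let $s_j=s$ for $j\in\mathcal B_s\setminus\mathcal B_{s+1}$, and let $S=S_{\mathcal B_s}$ with probability $2^{-s-1}$, $s\ge0$ (with $S_\emptyset=\emptyset$). Then $\sum_{s_i\ge s}p_i=p(\mathcal B_s)\le2^{-s}$, and $P(j\in S)\ge2^{-s_j-1}\frac{b^2\kappa_j}{8A_1|U|}$. $\square$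

## 11. Selecting along levels of $u$, and along horizontal layers

We use the area formula in one variable: if $v$ is absolutely continuous on a compact interval $I$ and injective on a compact $A_0\subset I$, then $|v(A_0)|=\int_{A_0}|v'|\,dt$. (This is a case of $\int_{A_0}|v'|dt=\int\#(A_0\cap v^{-1}(c))\,dc$.)

**Step 8: levels of $u$, for non-bad cubes.** The purpose is to select cube $i$ with probability about $H\ell_i/n_i$. Let $\mathcal I$ be the set of non-$e$-bad indices (if $\mathcal I=\emptyset$, put $S^{main}=\emptyset$), $\kappa_j=H\ell_j/n_j$ and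
$$f_j(c)=\frac{c_3}{\ell_j^{n-1}n_j}\int_{e^\perp}(1+N_e(z))\,1\{c\in u(B_j\cap\text{line}_z)\}\,dz,$$
with $c_3=c_3(n)\in(0,1]$ small. The set of $(z,c)$ with $c\in u(B_j\cap\text{line}_z)$ is the image of $B_j$ under the continuous map $(t,z)\mapsto(z,u(t,z))$. It is compact, so $f_j$ is measurable. Since $1+N_e\le8\sqrt n\,n_j$ on $\pi_eB_j$ and $\pi_e\mathcal Q_j$ has measure $\le A\ell_j^{n-1}$, we have $f_j\le1$ for small $c_3$.

*(i).* Lines with $z\in\mathcal N_e$ do not meet $B_j$. On the others $u$ is injective on $B_j\cap\text{line}_z$, and the area formula with (11) gives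
$$|u(B_j\cap\text{line}_z)|=\int_{B_j\cap\text{line}_z}\vartheta(1+g-\mathrm{err}_e)\,dt ,$$
where the integrand lies in $[\vartheta g,\vartheta(g+2)]$ because $|\mathrm{err}_e|\le\frac14$ on $B_j$. All these values lie in $U$. Since $\vartheta(1+N_e)=1$ and $H\le g<2^nH$ on $E$,
$$\int f_j\ge\frac{c_3}{\ell_j^{n-1}n_j}\int_{B_j}g\,dx\ge\frac{c_3}{\ell_j^{n-1}n_j}\cdot\frac{H\ell_j^n}2=\frac{c_3}2\kappa_j,\qquad\int f_j\le\frac{c_3}{\ell_j^{n-1}n_j}(2^nH+2)\ell_j^n\le A\kappa_j.$$
So (i) holds with $b=c_3/2$.

*(iii)* is Lemma 7(a): $f_i(c)f_j(c)>0$ gives points of $B_i$ and $B_j$ on the level $c$.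

*(ii).* Fix $i,c$. By (8), $\frac{p_j}{\kappa_j}\le2^n\ell_j^{n-1}n_j$, so $\frac{p_j}{\kappa_j}f_j(c)\le2^nc_3\int(1+N_e)1\{c\in u(B_j\cap\text{line}_z)\}dz$. For $j$ after $i$, $j\sim i$, we have $\ell_j\le\ell_i$ and $|z_j-z_i|\le9\sqrt n\ell_i$, so the relevant $z$ satisfy $|z-z_i|\le9\sqrt n\ell_i+\frac12\sqrt n\ell_j\le10\sqrt n\ell_i$. For given $(z,c)$ at most one $j$ occurs, since $u$ is injective on $\mathbb G_e\cap\text{line}_z$ and the $B_j$ are disjoint. So the sum over $j$ is at most
$$2^nc_3\int_{|z-z_i|\le10\sqrt n\ell_i}(1+N_e)\,dz=2^nc_3\,\ell_i^{n-1}n_i .$$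
Multiply by $f_i(c)$ and integrate: since $\int f_i\le AH\ell_i/n_i$, the result is $\le AH\ell_i^n\le Ap_i$. Summing over $i\in\mathcal B$ proves (ii).

Lemma 8 gives $S^{main}$ and integers $s_i$ with
$$P(i\in S^{main})\ge c\,2^{-s_i}H\ell_i/n_i(e)\qquad(i\text{ not }e\text{-bad}).\tag{13}$$

**Step 9: horizontal layers, for all cubes.** Bad cubes need some positive probability too, and a crude bound suffices for them. Let $\mathcal I$ be the set of all indices, $\kappa_j=\ell_j$ and
$$f_j(c)=c_3\,\ell_j^{1-n}\,|\{z:(c,z)\in\mathcal Q_j\}|\le1 .$$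
The heights occurring in $\mathcal Q_j$ lie in $U$, so $\int f_j=c_3\ell_j$, and (i) holds with $b=c_3$. (iii) is Lemma 7(b). For (ii), $\frac{p_j}{\kappa_j}f_j(c)\le2^nc_3H|\{z:(c,z)\in\mathcal Q_j\}|$. For $j$ after $i$, $j\sim i$, these sections are disjoint and lie in $|z-z_i|\le10\sqrt n\ell_i$, so the sum over $j$ is $\le AH\ell_i^{n-1}$. Multiplied by $\int f_i\le\ell_i$ this is $\le AH\ell_i^n\le Ap_i$. Lemma 8 gives $S^{base}$ and integers $s_i'$ with
$$P(i\in S^{base})\ge c\,2^{-s_i'}\ell_i\qquad\text{for all }i.\tag{14}$$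

## 12. Closing the induction

**Step 10: bounding $\Xi$.** For each $e$ let $S$ be $S^{main}$ or $S^{base}$ with probability $\frac12$ each. Then almost surely the selected pieces are pairwise $e$-incomparable, and all $\pi_i>0$. By (13), for non-bad $i$,
$$\log\tfrac1{\pi_i}\le\log\tfrac1{\ell_i}-\log H+\log n_i+A+s_i\log2 .\tag{15}$$
By (14) and $\log n_i\ge0$, for bad $i$,
$$\log\tfrac1{\pi_i}\le\big[\log\tfrac1{\ell_i}-\log H+\log n_i\big]+\log H+A+s_i'\log2 .\tag{16}$$
Summing over non-bad $i$, $\sum p_is_i=\sum_{s\ge1}\sum_{s_i\ge s}p_i\le\sum_{s\ge1}2^{-s}=1$; likewise $\sum p_is_i'\le1$. As $b(e)\le b^+(e)$ and $\log H>0$,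
$$\Xi(e)\le\bar\Xi(e):=\sum_ip_i\log\tfrac1{\ell_i}-\log H+\sum_ip_i\log n_i(e)+A+b^+(e)\log H .$$
$\bar\Xi$ is Borel, since the $n_i$ are Borel and $b^+$ is continuous. By Lemma 5, $\sum p_i\int\log n_i\,d\sigma\le\frac{n-1}n\log H-\eta\log\Lambda+A$. With (12),
$$\int\bar\Xi\,d\sigma\le\sum p_i\log\tfrac1{\ell_i}-\tfrac1n\log H-\eta\log\Lambda+A .\tag{17}$$

**Step 11: comparing with the entropy.** By (8), $p_i<2^nH\ell_i^n$, so $\frac1n\log\frac1{p_i}\ge\log\frac1{\ell_i}-\frac1n\log H-\log2$, and therefore
$$\tfrac1n\mathrm{Ent}(p)\ge\sum p_i\log\tfrac1{\ell_i}-\tfrac1n\log H-\log2 .$$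
Inserting this and (17) in (5), the terms with $\ell_i$ and $H$ cancel:
$$\int\log w_e(Q)\,d\sigma\ge(1-\tfrac1n)\log M'+\eta\log\Lambda-A_*,\qquad A_*=A_*(n).\tag{18}$$

The constants in Lemmas 5 and 8 (as applied in Steps 8 and 9), (13) and (14) depend only on $n$, not on $\beta,\eta,\Lambda,H,\varepsilon,r,\lambda'$. So $A_*$ depends only on $n$, and choosing $\Lambda$ after $A_*$ in Section 5 is legitimate.

**Step 12: end of the induction.** Since $M'\ge(1-\frac{\delta_0}2)M$, we have $\log M'\ge\log M-1$. With $\eta\log\Lambda\ge A_*+2+\beta$ and (3), the right side of (18) is at least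
$$(1-\tfrac1n)\log M-1+2+\beta\ \ge\ (1-\tfrac1n)\log M+\beta\ \ge\ f(\log M).$$
So (2) holds for $Q$ in Case 2B as well, the induction is complete, and Theorem 1 is proved. With it, Corollary 2 and Theorem 3 are proved. $\blacksquare$
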